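# Quasiconformal maps are quasisymmetric with bounds independent of the dimension

## 1. Dimension-free quasisymmetry

Throughout, $n\ge 2$ and $G,G'\subset R^n$ are domains. The definitions of the two notions in the theorems follow in Section 2.

**Theorem 1.** Let $f:G\to G'$ be $K$-quasiconformal (metric definition), $0<q<1$ and $B(x_0,r)\subset G$. Then $f|B(x_0,qr)$ is $\eta$-quasisymmetric with
$$\eta(t)=C(K,q)\max(t^{1/K},t^K),$$
where $C(K,q)$ depends only on $K$ and $q$.

**Theorem 2.** A $K$-quasiconformal map $f:R^n\to R^n$ is $\eta$-quasisymmetric with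
$$\eta(t)=C(K)\max(t^{1/K},t^K),$$
where $C(K)$ depends only on $K$.

The theorems answer, affirmatively, two questions posed in "The Free Quasiworld. Freely Quasiconformal And Related Maps In Banach Spaces": can $\eta$ be chosen to depend on $K$ and $q$ only (on $K$ only, when $G=G'=R^n$)? The constants depend on nothing else, and in particular not on $n$, on $f$ or on the ball. Keeping $n$ out of every constant is the whole difficulty, and we will watch $n$ closely.

Four complements will also be proved. The exponents $1/K$ and $K$ cannot be improved in any dimension (Proposition 3). Dependence on $q$ in Theorem 1 is unavoidable (Proposition 4). A bound for the dilatation almost everywhere suffices, once the dilatation is known to be bounded by some finite constant (Proposition 14). There is a quantitative converse (Proposition 15).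

## 2. Metric dilatation, quasisymmetry, and maps one can compute

**Definition (metric dilatation).** For a homeomorphism $f:G\to G'$, $x\in G$ and small $r>0$ put
$$L(x,f,r)=\sup_{|y-x|=r}|f(y)-f(x)|,\qquad l(x,f,r)=\inf_{|y-x|=r}|f(y)-f(x)|,$$
$$H(x,f)=\limsup_{r\to0}\frac{L(x,f,r)}{l(x,f,r)} .$$
The homeomorphism $f$ is $K$-quasiconformal if $H(x,f)\le K$ for all $x\in G$. Clearly $K\ge1$.

**Definition (quasisymmetry).** Let $\eta:[0,\infty)\to[0,\infty)$ be a homeomorphism. An embedding $g:A\to R^n$ of a set $A\subset R^n$ is $\eta$-quasisymmetric if $|a-x|\le t|b-x|$ implies $|g(a)-g(x)|\le\eta(t)|g(b)-g(x)|$ for all $a,b,x\in A$ and $t\ge0$.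

The first definition says that infinitesimal spheres go to sets of bounded eccentricity. How small $r$ must be may depend on $x$ in an uncontrolled way. The second is a statement about all triples of points, at all scales. The theorems pass from the infinitesimal to the global statement.

A homeomorphism that is neither: $f(x_1,x_2)=(x_1,x_2^3)$ on $R^2$. The points $(r,0)$ and $(0,r)$ show that $L(0,f,r)\ge r$ and $l(0,f,r)\le r^3$. Hence $H(0,f)=\infty$, and taking $t=1$, $x=0$ shows that $f$ is not quasisymmetric near $0$ for any $\eta$.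

**Example A (linear maps).** For an invertible linear $T$ let $|T|$ be the operator norm and $\ell(T)=\min_{|e|=1}|Te|$. Then $H(x,T)=|T|/\ell(T)=:K$ at every $x$. If $|a-x|\le t|b-x|$, then $|Ta-Tx|\le|T|\,t\,|b-x|\le Kt\,|Tb-Tx|$. So $T$ is $\eta$-quasisymmetric with $\eta(t)=Kt$, without any $n$.

**Example B (radial stretchings).** Let $\beta\in\{K,1/K\}$ and $f(x)=|x|^{\beta-1}x$, $f(0)=0$, on $R^n$. Then $L(0,f,r)=l(0,f,r)=r^\beta$, so $H(0,f)=1$. At $x\ne0$ the derivative stretches by $\beta|x|^{\beta-1}$ radially and by $|x|^{\beta-1}$ tangentially, so $H(x,f)=\max(\beta,1/\beta)=K$. Both maps are $K$-quasiconformal homeomorphisms of $R^n$.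

**Proposition 3 (sharp exponents).** In every dimension, every $\eta_K$ admissible in Theorem 2 satisfies $\eta_K(t)\ge\max(t^{1/K},t^K)$. The same lower bound holds for the functions admissible in Theorem 1 on any ball $B(0,qr)$.

*Proof.* Use Example B. If $|a|=t|b|>0$, then $|f(a)-f(0)|=t^\beta|f(b)-f(0)|$, so $\eta(t)\ge t^\beta$, for both values of $\beta$. In $B(0,qr)$ do the same for each $t$ with $|b|$ so small that $a,b\in B(0,qr)$. $\square$

So the function in Theorem 2 is optimal up to the factor $C(K)$.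

**Proposition 4 (dependence on $q$).** Already for $K=1$, no single $\eta$ works in Theorem 1 for all $q<1$.

*Proof.* Let $|e|=1$ and $f(z)=(z-e)/|z-e|^2$ on $B(0,1)$. If $w=f(z)$, then $z=e+w/|w|^2$ and $|z|^2=1+(2\,e\cdot w+1)/|w|^2$. Hence $f$ maps $B(0,1)$ onto the half space $\{2\,e\cdot w+1<0\}$. With $\nu=(z-e)/|z-e|$, the derivative at $z$ is $|z-e|^{-2}$ times the reflection $v\mapsto v-2(\nu\cdot v)\nu$, so $H(z,f)=1$ everywhere. If one $\eta$ served for all $q<1$, then $f$ would be $\eta$-quasisymmetric on $B(0,1)$. Fix $|b|=\frac12$. Every $a\in B(0,1)$ has $|a|\le2|b|$, so $|f(a)-f(0)|\le\eta(2)|f(b)-f(0)|$ and the image would be bounded. A half space is not. $\square$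

The theorems will follow from one inequality about spheres with a common center:
$$L(x,s'')\le C\,\max\Big\{\Big(\frac{s''}{s'}\Big)^{1/K},\Big(\frac{s''}{s'}\Big)^{K}\Big\}\;l(x,s'),\qquad C=C(K), \tag{1}$$
for all $s',s''$ not too large compared with the distance from $x$ to $\partial G$. Here $L(x,s)$, $l(x,s)$ are as above with $f$ suppressed. Indeed, if $|a-x|=s''$ and $|b-x|=s'$, then $|f(a)-f(x)|\le L(x,s'')$ and $|f(b)-f(x)|\ge l(x,s')$.

## 3. Outer radius, inner radius, volume radius

Write $|A|$ for Lebesgue measure, $\alpha_n=|B(0,1)|$ and $\omega=n\alpha_n$, the area of the unit sphere. For a homeomorphism $f:G\to G'$ and $\overline B(x,r)\subset G$ put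
$$L(x,r)=\max_{|y-x|=r}|f(y)-f(x)|,\quad l(x,r)=\min_{|y-x|=r}|f(y)-f(x)|,\quad V(x,r)=\Big(\frac{|fB(x,r)|}{\alpha_n}\Big)^{1/n}.$$

The volume radius $V(x,r)$ is the radius of a ball with the same measure as $fB(x,r)$. The $n$-th root matters: $|B(0,2)|/|B(0,1)|=2^n$ is unbounded in $n$, while the ratio of volume radii is $2$. For the linear map of Example A, $V(x,r)=|\det T|^{1/n}r$. Since $|\det T|$ is the product of the singular values, $|\det T|\ge|T|\,\ell(T)^{n-1}=|T|^nK^{-(n-1)}$, so $V\le L\le KV$. For Example B, $V(0,r)=r^\beta$.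

The set $fB(x,r)$ is open with compact closure, and $\partial fB(x,r)=f\partial B(x,r)$. This gives three facts.

1. $L(x,r)=\max_{|y-x|\le r}|f(y)-f(x)|$. The maximum of $|\cdot-f(x)|$ over the compact set $f\overline B(x,r)$ is not attained in the open set $fB(x,r)$, because near any point of an open set there are points farther from $f(x)$.
2. $B(f(x),l(x,r))\subset fB(x,r)$. This ball is connected, contains the point $f(x)$ of $fB(x,r)$, and does not meet $f\partial B(x,r)$. Consequently $|f(y)-f(x)|\ge l(x,r)$ for $y\in G\setminus B(x,r)$, and $l(x,\cdot)$ is nondecreasing.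
3. $fB(x,r)\subset B(f(x),L(x,r))$, by the argument for fact 1. Hence $V(x,r)\le L(x,r)$.

Moreover $V$ is monotone under inclusion of balls. Also $L(x,\cdot)$ is increasing, it is continuous (since $f$ is uniformly continuous on compact sets), and $L(x,r)\to0$ as $r\to0$.

## 4. The class $Q_K$ and three energy inequalities

Recall that a continuous map is ACL if, in every closed box in its domain, it is absolutely continuous on almost every segment parallel to a coordinate axis. A continuous map is in $W^{1,n}_{loc}$ exactly when it is ACL with partial derivatives in $L^n_{loc}$.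

**Definition (the class $Q_K$).** $Q_K$ consists of the homeomorphisms $f$ between domains of $R^n$ such that $f$ and $f^{-1}$ are ACL and in $W^{1,n}_{loc}$, are differentiable a.e. with nonzero Jacobian a.e., map null sets to null sets, and $|f'|\le K\,\ell(f')$ a.e.

An invertible linear map with $|T|\le K\ell(T)$ belongs to $Q_K$.

Every $K$-quasiconformal $f$ lies in $Q_K$. By Väisälä (*Lectures on n-dimensional quasiconformal mappings*, LNM 229, §§31–34), a homeomorphism with bounded $H(\cdot,f)$ is quasiconformal in the geometric sense, and then $f$ and $f^{-1}$ have all the listed regularity. At a point of differentiability with $J_f\ne0$, the expansion $f(x+re)-f(x)=f'(x)re+o(r)$ gives $H(x,f)=|f'(x)|/\ell(f'(x))$, so $|f'|\le K\ell(f')$ a.e. This is the only place where the metric definition enters, and the textbook is used here for qualitative facts only, never for a constant.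

The class $Q_K$ is closed under restriction to subdomains and under composition with similarities. It is also closed under inversion: for a.e. $y=f(x)$ we have $(f^{-1})'(y)=f'(x)^{-1}$, so $|(f^{-1})'(y)|=1/\ell(f'(x))$ and $\ell((f^{-1})'(y))=1/|f'(x)|$, and the ratio of the two is unchanged.

From now on $f\in Q_K$ and $g=f^{-1}$. As for linear maps, $|J_f|\ge|f'|\,\ell(f')^{n-1}$, hence
$$|f'|^n\le K^{n-1}|J_f|\quad\text{a.e., and likewise for } g. \tag{2}$$

**Lemma 5 (energy inequalities).**

1. For measurable $E\subset G$,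
$$\int_E|f'|^n\le K^{n-1}|fE|. \tag{3}$$
2. If $w$ is Lipschitz on $R^n$, then $u=w\circ f$ is ACL and
$$\int_E|\nabla u|^n\le K^{n-1}\int_{fE}|\nabla w|^n. \tag{4}$$
3. If $u$ is Lipschitz with compact support in $G$, then $v=u\circ g$, extended by $0$, is continuous with compact support, belongs to $W^{1,n}(R^n)$, and
$$\int|\nabla v|^n\le K^{n-1}\int|\nabla u|^n. \tag{5}$$

*Proof.* Inequality (3) is (2) and the change of variables formula $\int_E|J_f|=|fE|$.

For (4): a Lipschitz function of an ACL map is ACL. The set where $w$ is not differentiable is null (Rademacher's theorem), and its preimage under $f$ is null because $g$ maps null sets to null sets. So for a.e. $x$ the classical chain rule applies and $|\nabla u|^n\le|f'|^n\,|\nabla w|^n\circ f\le K^{n-1}|J_f|\,|\nabla w|^n\circ f$. Integrate over $E$ and change variables.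

For (5): $v$ vanishes off the compact set $f(\operatorname{supp}u)\subset G'$, so the extension is continuous. It is ACL, since it is so in $G'$ and it is $0$ near every point outside $f(\operatorname{supp}u)$. As before, now with $f$ mapping null sets to null sets, $|\nabla v|^n\le|g'|^n\,|\nabla u|^n\circ g\le K^{n-1}|J_g|\,|\nabla u|^n\circ g$ a.e. in $G'$. Integrate and change variables. Thus $v$ is continuous and ACL with compact support and $|\nabla v|\in L^n$, that is, $v\in W^{1,n}(R^n)$. $\square$

One test function will be used twice. For $0<s<r$ let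
$$u_{s,r}(z)=\min\Big\{1,\frac{\log^+(r/|z|)}{\log(r/s)}\Big\},\qquad \int|\nabla u_{s,r}|^n=\frac{\omega}{(\log\frac rs)^{n}}\int_s^r\varrho^{-n}\varrho^{n-1}\,d\varrho=\omega\Big(\log\frac rs\Big)^{1-n}. \tag{6}$$
It is Lipschitz, equals $1$ on $\overline B(0,s)$, is positive exactly on $B(0,r)$, and has support $\overline B(0,r)$.

The factors $K^{n-1}$ and $\omega$ look harmful, but they will only enter through roots of order $n$ or $n-1$. Three elementary facts dispose of $n$:
$$\omega/\alpha_n=n,\qquad n^{1/n}\le\tfrac32,\qquad \tfrac n{n-1}\le2. \tag{7}$$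
The middle one says $n\le(3/2)^n$. This holds for $n=2$, since $2\le\frac94$, and if $(3/2)^n\ge n\ge2$ then $(3/2)^{n+1}\ge\frac32n\ge n+1$.

## 5. A Poincaré inequality read through $n$-th roots

For a ball $B$ of radius $r$ and a continuous $h:B\to R^m$ with $h\in W^{1,n}(B)$ put
$$I(h,B)=r\Big(\frac1{|B|}\int_B|Dh|^n\Big)^{1/n}=\Big(\frac1{\alpha_n}\int_B|Dh|^n\Big)^{1/n},$$
where $|Dh|$ is the operator norm. The second form shows that $I$ is monotone in $B$, and the $n$-th root makes it insensitive to dimension.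

**Lemma 6 (Poincaré inequality).** With this notation
$$\frac1{|B|^2}\int_B\int_B|h(x)-h(y)|^n\,dx\,dy\le(4I(h,B))^n. \tag{8}$$

*Proof.* By the Meyers–Serrin theorem there are $h_j\in C^\infty(B)\cap W^{1,n}(B)$ with $h_j\to h$ in $W^{1,n}(B)$. The right sides converge, and for a subsequence with $h_j\to h$ a.e., Fatou's lemma handles the left side. So let $h$ be smooth. Along the segment from $x$ to $y$, which has length at most $2r$, Jensen's inequality gives
$$|h(x)-h(y)|^n\le(2r)^n\int_0^1|Dh|^n(x+s(y-x))\,ds .$$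
Fix $s$. If $s\ge\frac12$, fix also $x$ and substitute $p=x+s(y-x)\in B$. Then $dy=s^{-n}dp$ with $s^{-n}\le2^n$, so $\int_B|Dh|^n(x+s(y-x))\,dy\le2^n\int_B|Dh|^n$. If $s\le\frac12$, fix $y$ instead and substitute in $x$; the Jacobian factor is $(1-s)^{-n}\le2^n$. In both cases the double integral over $B\times B$ is at most $2^n|B|\int_B|Dh|^n$. Integrate over $s$ and divide by $|B|^2$: the left side of (8) is at most $(2r)^n2^n\frac1{|B|}\int_B|Dh|^n=(4I(h,B))^n$. $\square$

**Definition (central value).** A value $m\in h(B)$ is a central value of $h$ on $B$ if $\frac1{|B|}\int_B|h-m|^n\le(4I(h,B))^n$.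

By (8) the inner average over $x$ satisfies this bound for at least one $y\in B$, so central values exist. They need not be unique: for $h(x)=x_1$ on $B(0,1)$ we have $I=1$, and every $m\in(-1,1)$ is central because $|x_1-m|\le2\le4$. We demand that $m$ be an attained value; this will be used twice. By Chebyshev's inequality,
$$|\{x\in B:|h(x)-m|>\theta I\}|\le(4/\theta)^n|B|\qquad\text{for }\theta>0\text{ and any } I\ge I(h,B). \tag{9}$$
(If $I=0$, then $h=m$ a.e., hence everywhere by continuity, and the set is empty.)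

Note the shape of (9): for fixed $\theta$, the exceptional set has relative measure $(4/\theta)^n$. It can be compared with a smaller ball, whose relative measure is $(\text{ratio of radii})^n$. Both sides carry the power $n$, and this is why the next lemma has no $n$ in it.

**Lemma 7 (comparing central values).** Let $D\subset D'$ be balls of radii $r\le r'\le\Lambda r$, with central values $m,m'$ of $h$, and let $I\ge I(h,D)$, $I'\ge I(h,D')$. Then
$$|m-m'|\le16I+8\Lambda I'. \tag{10}$$

*Proof.* By (9), $|\{x\in D':|h-m'|>8\Lambda I'\}|\le(2\Lambda)^{-n}|D'|\le2^{-n}|D|$ and $|\{x\in D:|h-m|>16I\}|\le4^{-n}|D|$. Since $2^{-n}+4^{-n}<1$, some $x\in D$ lies in neither set. At this point $|h(x)-m|\le16I$ and $|h(x)-m'|\le8\Lambda I'$. $\square$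

## 6. Hölder decay of the volume radius

Recall the symmetric decreasing rearrangement $v^*$ of a nonnegative continuous $v$ with compact support: it is radial, and $\{v^*>\tau\}$ is the ball centered at $0$ with the measure of $\{v>\tau\}$, for every $\tau\geq 0$. For instance, the same recipe turns the characteristic function of an open set $A$ into that of the ball with the volume radius of $A$. The Pólya–Szegő inequality (see e.g. Brothers–Ziemer, J. reine angew. Math. 384 (1988)) states that if $v\in W^{1,n}(R^n)$, then $v^*\in W^{1,n}(R^n)$ and $\int|\nabla v^*|^n\le\int|\nabla v|^n$.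

**Lemma 8.** If $0<s<r$ and $\overline B(x,r)\subset G$, then $V(x,s)\le(s/r)^{1/K}V(x,r)$.

Example B with $\beta=1/K$ and $x=0$ gives equality.

*Proof.* The purpose is to compare the capacity of a round ring with that of its image, after making the image round. Let $u(z)=u_{s,r}(z-x)$ and $v=u\circ g$, extended by $0$. By Pólya–Szegő, (5) and (6),
$$\int|\nabla v^*|^n\le\int|\nabla v|^n\le K^{n-1}\omega\Big(\log\frac rs\Big)^{1-n}.$$
Put $V_s=V(x,s)<V_r=V(x,r)$; the inequality is strict because $fB(x,r)\setminus f\overline B(x,s)$ is open and nonempty and $V_s$ is the volume radius of its complementary part $f\overline B(x,s)$ (the sphere $f\partial B(x,s)$ is null). Since $0\le v\le1$, $v=1$ on $fB(x,s)$ and $\{v>0\}=fB(x,r)$, we have $v^*=1$ on $B(0,V_s)$ and $v^*=0$ off $B(0,V_r)$. As a radial $W^{1,n}$ function, $v^*$ agrees a.e. with a function that is locally absolutely continuous in $\varrho=|y|>0$. Being monotone in $\varrho$, $v^*$ coincides with it. Hölder's inequality, with $1=\varrho^{(n-1)/n}\varrho^{-(n-1)/n}$,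 gives
$$1\le\int_{V_s}^{V_r}|\partial_\varrho v^*|\,d\varrho\le\Big(\int_{V_s}^{V_r}|\partial_\varrho v^*|^n\varrho^{n-1}\,d\varrho\Big)^{1/n}\Big(\log\frac{V_r}{V_s}\Big)^{(n-1)/n}.$$
Hence $\int|\nabla v^*|^n\ge\omega(\log\frac{V_r}{V_s})^{1-n}$. Comparing the two bounds, $\omega$ cancels, and the root of order $n-1$ gives $\log\frac{V_r}{V_s}\ge\frac1K\log\frac rs$. $\square$

## 7. The outer radius is controlled by the volume radius of a larger ball

**Lemma 9.** If $\overline B(x,2r)\subset G$, then $L(x,r)\le160K^2\,V(x,2r)$.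

*Proof.* By (3), whenever $\overline B(z,\rho)\subset G$,
$$I(f,B(z,\rho))\le\big(K^{n-1}|fB(z,\rho)|/\alpha_n\big)^{1/n}\le K\,V(z,\rho). \tag{11}$$

**Step 1.** This step bounds the distance from $f(z)$ to an average position of $f$ around $z$: if $c_0$ is a central value of $f$ on $B(z,\rho)$, $\overline B(z,\rho)\subset G$, then $|f(z)-c_0|\le64K^2V(z,\rho)$.

Put $B_k=B(z,2^{-k}\rho)$ and $V_k=V(z,2^{-k}\rho)$, and let $c_k$ be a central value of $f$ on $B_k$ for $k\ge1$. By (10) with $\Lambda=2$ and (11), $|c_k-c_{k+1}|\le16K(V_{k+1}+V_k)\le32KV_k$. Central values are attained, so $c_k\in f(B_k)$ and $c_k\to f(z)$. By Lemma 8, $V_k\le2^{-k/K}V_0$. By convexity $2^{-\tau}\le1-\tau/2$ on $[0,1]$, hence $\sum_{k\ge0}2^{-k/K}=(1-2^{-1/K})^{-1}\le2K$. Summing, $|f(z)-c_0|\le32K\cdot2K\,V_0$.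

**Step 2.** This step compares two centers. Let $|x'-x|\le r$, and let $c,c'$ be central values of $f$ on $B(x,2r)$ and on $B(x',r)\subset B(x,2r)$. By (10) with $\Lambda=2$ and (11), $|c-c'|\le16K(V(x',r)+V(x,2r))\le32K\,V(x,2r)$. With Step 1 for both balls,
$$|f(x)-f(x')|\le(64K^2+32K+64K^2)\,V(x,2r)\le160K^2\,V(x,2r).\qquad\square$$

Lemmas 8 and 9 bound what happens in a ball by what happens in a bigger concentric ball. For (1) we also need the opposite direction, and the first instance is doubling: a bound $L(x,\frac32r)\le C\,L(x,r)$.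

## 8. Testing with $\log|f|$, and a circle

Normalize $x=0$, $f(0)=0$, $r=1$, $L(0,1)=1$, and write $L(t)=L(0,t)$. Suppose that $L(\frac32)$ is huge, attained at $p$ with $|p|=\frac32$, and put $\lambda=L(\frac32)/2$. The natural test function is the truncated logarithm
$$u=w\circ f,\qquad w(y)=\min\{\log^+|y|,\log\lambda\},\qquad \int|\nabla w|^n=\omega\int_1^\lambda\frac{d\varrho}\varrho=\omega\log\lambda .$$
It vanishes on $B(0,1)$, and by (4) and (7) it satisfies, on every ball $D$ with $\overline D\subset G$,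
$$I(u,D)\le\big(K^{n-1}n\log\lambda\big)^{1/n}\le\tfrac32K(\log\lambda)^{1/n}. \tag{12}$$
The oscillation of $u$ is $\log\lambda$, but its energy is only of order $(\log\lambda)^{1/n}$ with $\frac1n\leq\frac12$. If we knew $u=\log\lambda$ on a ball $B(p,\rho)$ with $\rho=\rho(K)$, then a chain of balls from $p$ to $0$ and Lemma 7 would give $\log\lambda\le C(\log\lambda)^{1/n}$, and $\lambda$ would be bounded.

To have $|f|\ge\lambda=L(\frac32)/2$ on $B(p,\rho)$ we want $L(p,\rho)\le\frac12L(\frac32)$. Lemmas 9 and 8 give, for $2\rho<h$,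
$$L(p,\rho)\le160K^2\Big(\frac{2\rho}h\Big)^{1/K}V(p,h)\le160K^2\Big(\frac{2\rho}h\Big)^{1/K}L(\tfrac32+h),$$
because $B(p,h)\subset B(0,\frac32+h)$. The right side contains $L(\frac32+h)$, not $L(\frac32)$. To go on we need $L(\frac32+h)\le C\,L(\frac32)$, which is the kind of inequality we are proving. The attempt stops there.

One cannot do without the ball around $p$, because the energy alone does not see a point: the function $M\min\{1,\log^+(\frac1{8|z-p|})/\log\frac1{8\delta}\}$ vanishes on $B(0,1)$ and equals $M$ at $p$, while by (6) its energy is $M^n\omega(\log\frac1{8\delta})^{1-n}\to0$ as $\delta\to0$.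

The circle is broken by a dichotomy at each radius $t$. Either $L(t+h)\le e\,L(t)$, and then the argument above runs at $t$ and bounds $L(t)$, with a loss as $h\to0$; or $L$ grows by the factor $e$ on the short interval $[t,t+h]$. The loss turns out to be only of order $(\log\frac1h)^2$. So the larger $L(t)$ is, the smaller an $h$ we can afford, and consecutive lengths $h$ will have a small finite sum. If $L(\frac32)$ were too large, $L$ would grow by the factor $e$ infinitely often before reaching the radius $\frac74$, where it is finite.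

## 9. Doubling

**Lemma 10.** There is $C_1=C_1(K)\ge1$ such that $B(x,2r)\subset G$ implies $L(x,\frac32r)\le C_1L(x,r)$.

*Proof.* Replace $f$ by $y\mapsto(f(x+ry)-f(x))/L(x,r)$, which is again in $Q_K$. So $x=0$, $f(0)=0$, $r=1$, $B(0,2)\subset G$ and $L(1)=1$, where $L(t)=L(0,t)$, $0<t<2$. Put $\varphi(t)=\log L(t)$ and $\kappa=\frac12(320eK^2)^{-K}$.

**Claim.** If $1\le t\le\frac74$, $0<h\le\frac18$ and $L(t+h)\le e\,L(t)$, then
$$\varphi(t)\le\Psi(h):=\log2+\Big(48K\log_2\frac{64}{\kappa h}\Big)^2. \tag{13}$$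

**Step 1.** This step finds a ball on which $|f|$ is at least $L(t)/2$. Choose $|p|=t$ with $|f(p)|=L(t)$, and let $\rho=\kappa h$. Then $2\rho<h$ and $\overline B(p,h)\subset\overline B(0,t+h)\subset\overline B(0,\frac{15}8)\subset G$. By Lemmas 9 and 8, and since $V(p,h)\le L(t+h)$,
$$L(p,\rho)\le160K^2V(p,2\rho)\le160K^2(2\kappa)^{1/K}V(p,h)\le160K^2(2\kappa)^{1/K}L(t+h)\le160eK^2(2\kappa)^{1/K}L(t)=\tfrac12L(t).$$
The last equality is the choice of $\kappa$. Hence $|f|\ge\lambda:=L(t)/2$ on $B(p,\rho)$. If $\lambda\le1$, then $\varphi(t)\le\log2\le\Psi(h)$ and (13) holds. So let $\lambda>1$.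

**Step 2.** This step sets up the test function and a chain of balls. Let $w$ and $u=w\circ f$ be as in Section 8, with the present $\lambda$. Since $|f|\le L(1)=1$ on $B(0,1)$, $u=0$ there, and $u=\log\lambda$ on $B(p,\rho)$. By (4) and (7), as in (12), every ball $D\subset B(0,\frac{15}8)$ satisfies $I(u,D)\le I$ with
$$I:=\big(K^{n-1}n\log\lambda\big)^{1/n}\le\tfrac32K(\log\lambda)^{1/n}.$$
Let $N\ge0$ be the largest integer with $2^N\rho\le\frac18$; then $2^N\rho>\frac1{16}$. Put $D_k=B(p,2^k\rho)$ for $0\le k\le N$ and $D_{N+1}=B(0,\frac{15}8)$. Since $|p|\le\frac74$, $D_N\subset D_{N+1}$, and the radii of these two balls have ratio at most $\frac{15}8\cdot16=30$. Let $m_k$ be a central value of $u$ on $D_k$.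

**Step 3.** This step goes along the chain. First, $m_0\in u(D_0)$, so $m_0=\log\lambda$ exactly. By (10) with $\Lambda=2$, $|m_k-m_{k+1}|\le32I$ for $k<N$, and with $\Lambda=30$, $|m_N-m_{N+1}|\le16I+240I=256I$. Finally, by (9) with $\theta=16$, the set of points of $D_{N+1}$ where $|u-m_{N+1}|>16I$ has measure at most $4^{-n}|D_{N+1}|<(\frac8{15})^n|D_{N+1}|=|B(0,1)|$. So some point of $B(0,1)$ is outside this set; there $u=0$, and $|m_{N+1}|\le16I$. Adding up,
$$\log\lambda\le32IN+256I+16I\le32I(N+9).$$
Since $N\le\log_2\frac1{8\rho}$, $N+9\le\log_2\frac{64}\rho$, and therefore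
$$\log\lambda\le48K(\log\lambda)^{1/n}\log_2\frac{64}\rho .$$
So $\log\lambda\le(48K\log_2\frac{64}\rho)^{n/(n-1)}\le(48K\log_2\frac{64}\rho)^2$, because the base is at least $1$ and $\frac n{n-1}\le2$. As $\varphi(t)=\log2+\log\lambda$ and $\rho=\kappa h$, (13) is proved.

**Step 4.** This step iterates the claim. For $s\ge1$ the equation $\Psi(h)=s$ is solved by
$$h(s)=\frac{64}\kappa\,2^{-\sqrt{s-\log2}/(48K)} .$$
Since $\sum_jh(j)<\infty$, there is an integer $N_0=N_0(K)\ge1$ with $\sum_{j\ge0}h(N_0+j)<\frac18$. Suppose $\varphi(\frac32)>N_0$. Put $t_0=\frac32$ and $t_{j+1}=t_j+h(N_0+j)$. All $t_j<\frac32+\frac18<\frac74$, and all $h(N_0+j)<\frac18$. If $\varphi(t_j)>N_0+j=\Psi(h(N_0+j))$, then the conclusion (13) fails for $t=t_j$, $h=h(N_0+j)$. So its hypothesis fails: $L(t_{j+1})>e\,L(t_j)$, that is, $\varphi(t_{j+1})>\varphi(t_j)+1>N_0+j+1$. By induction $\varphi(t_j)>N_0+j$ for all $j$. This contradicts $\varphi(t_j)\le\varphi(\frac74)<\infty$. Hence $L(\frac32)\le e^{N_0}=e^{N_0}L(1)$, and $C_1=e^{N_0}$ works. $\square$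

About $\Psi$, Step 4 used only that the values $h(j)$ have a finite sum and depend on $K$ and $j$ alone.

## 10. Images of spheres are round at all scales

**Lemma 11.** There is $H_1=H_1(K)$ such that $B(x,5r)\subset G$ implies $L(x,r)\le H_1\,l(x,r)$.

*Proof.* Normalize $x=0$, $f(0)=0$, $r=1$. Let $|a|=1$ with $|f(a)|=l:=l(0,1)$, and let $L:=L(0,1)$. The plan: if $l$ is much smaller than $L$, then small balls around $0$ and around $a$ have images that are both fat in the same ball of radius $2l$. A function separating the two small balls with little energy then contradicts the Poincaré inequality.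

For $z\in\{0,a\}$ and $s\le2$ we have $B(z,2s)\subset B(0,5)\subset G$, so Lemma 10 applies at $(z,s)$.

**Step 1.** This step shows that images of balls are fat. For $z\in\{0,a\}$ and $s\le1$, Lemma 10 at the radii $\frac s2$ and $\frac{3s}4$ gives $L(z,s)\le L(z,\frac98s)\le C_1^2L(z,\frac s2)$. With Lemma 9,
$$V(z,s)\ge\frac{L(z,s/2)}{160K^2}\ge c_2L(z,s),\qquad c_2=\frac1{160K^2C_1^2}. \tag{14}$$

**Step 2.** This step shows that small balls around $0$ and $a$ do not have too small images. Let $0<\rho<\frac14$, and let $k$ be the smallest integer with $(\frac32)^k\rho\ge2$. For $0\le j<k$ we have $(\frac32)^j\rho<2$, so Lemma 10 applies at $(z,(\frac32)^j\rho)$, $z\in\{0,a\}$. Also $(\frac32)^k\rho<3$, so the closed ball of this radius about $z$ lies in $B(0,5)$. Iterating, $L(z,2)\le L(z,(\frac32)^k\rho)\le C_1^kL(z,\rho)$. For $z=0$ this gives $L(0,\rho)\ge C_1^{-k}L(0,2)\ge C_1^{-k}L$. For $z=a$, note that $\overline B(0,1)\subset\overline B(a,2)$, so for $|w|\le1$ we have $|f(w)|\le|f(w)-f(a)|+|f(a)-f(0)|\le2L(a,2)$.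 Thus $L\le2L(a,2)$. Hence
$$L(0,\rho)\ge c_\rho L,\qquad L(a,\rho)\ge c_\rho L,\qquad c_\rho=\tfrac12C_1^{-k}, \tag{15}$$
and $c_\rho$ depends only on $K$ and $\rho$.

**Step 3.** This step fixes $\rho$ and produces two fat sets in one ball. Choose $\rho=\rho(K)<\frac14$ with
$$\log\frac1{2\rho}>\max\{1,(24Kc_2^{-2})^2\}. \tag{16}$$
We claim $l\ge c_\rho L$; this proves the lemma with $H_1=1/c_\rho$. Suppose $l<c_\rho L$. By (15) and since $L(z,\cdot)$ is continuous and tends to $0$ at $0$, there are $s,s'\in(0,\rho)$ with $L(0,s)=l=L(a,s')$. Put $A=fB(0,s)$, $A'=fB(a,s')$ and $D=B(0,2l)$. Then $A\subset B(0,l)\subset D$, and $A'\subset B(f(a),l)\subset D$ because $|f(a)|=l$. By (14), $|A|$ and $|A'|$ are at least $\alpha_n(c_2l)^n=(c_2/2)^n|D|$.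

**Step 4.** This step separates $A$ from $A'$ cheaply. Let $u=u_{\rho,1/2}$ from (6), and $v=u\circ g$, extended by $0$. Then $v=1$ on $A$, as $s<\rho$. Also $v=0$ on $A'$, as $|z|\ge1-\rho\ge\frac12$ on $B(a,s')$. By (5) and (6), $\int|\nabla v|^n\le K^{n-1}\omega(\log\frac1{2\rho})^{1-n}$, so by (7)
$$I(v,D)\le\Big(K^{n-1}n\big(\log\tfrac1{2\rho}\big)^{1-n}\Big)^{1/n}\le\tfrac32K\big(\log\tfrac1{2\rho}\big)^{-1/2},$$
where we used $\frac{n-1}n\ge\frac12$ and $\log\frac1{2\rho}\ge1$. On the other hand $|v(x)-v(y)|=1$ for $(x,y)\in A\times A'$, so (8) for $v$ on $D$ gives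
$$\Big(\frac{c_2}2\Big)^{2n}\le\frac{|A|\,|A'|}{|D|^2}\le(4I(v,D))^n .$$
Taking $n$-th roots, $1\le16c_2^{-2}I(v,D)\le24Kc_2^{-2}(\log\frac1{2\rho})^{-1/2}<1$ by (16), a contradiction. $\square$

## 11. Power bounds with the right exponents

**Lemma 12.** There is $C_5=C_5(K)$ such that if $B(x,5s_0)\subset G$ and $0<s',s''\le s_0$, then
$$L(x,s'')\le C_5\max\Big\{\Big(\frac{s''}{s'}\Big)^{1/K},\Big(\frac{s''}{s'}\Big)^K\Big\}\,l(x,s').$$

This is (1). The exponent $1/K$ comes from Lemma 8 for $f$, and the exponent $K$ from Lemma 8 for $f^{-1}$.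

*Proof.* **Step 1.** The case $s''\le s'$. If $s''<s'/2$, then by Lemmas 9, 8 and 11, and $V\le L$,
$$L(x,s'')\le160K^2V(x,2s'')\le160K^2\Big(\frac{2s''}{s'}\Big)^{1/K}V(x,s')\le320K^2\Big(\frac{s''}{s'}\Big)^{1/K}H_1\,l(x,s').$$
If $s''\ge s'/2$, then $(s''/s')^{1/K}\ge\frac12$, so $L(x,s'')\le L(x,s')\le H_1l(x,s')\le2H_1(s''/s')^{1/K}l(x,s')$.

**Step 2.** The case $s''>s'$, in which we pass to the inverse map. Put $y=f(x)$, $R=l(x,s'')$ and $R'=l(x,s')\le R$. We claim
$$R\le2\Big(160K^2\frac{s''}{s'}\Big)^KR'. \tag{17}$$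
This is clear if $R'\ge R/2$. Otherwise let $2R'<R_1<R$. By fact 2 of Section 3, $\overline B(y,R_1)\subset B(y,R)\subset fB(x,s'')\subset G'$. Since $g\in Q_K$, Lemmas 9 and 8 apply to $g$; write $L_g,V_g$ for its radii. Some $b$ with $|b-x|=s'$ has $|f(b)-y|=R'$, so $s'\le L_g(y,R')$ and
$$s'\le L_g(y,R')\le160K^2V_g(y,2R')\le160K^2\Big(\frac{2R'}{R_1}\Big)^{1/K}V_g(y,R_1)\le160K^2\Big(\frac{2R'}{R_1}\Big)^{1/K}s'' .$$
The last step holds since $gB(y,R_1)\subset B(x,s'')$. Solve for $R_1$ and let $R_1\to R$ to get (17). By Lemma 11, $L(x,s'')\le H_1R\le2H_1(160K^2)^K(s''/s')^K\,l(x,s')$.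

So $C_5=\max\{320K^2H_1,\,2H_1(160K^2)^K\}$ works. $\square$

## 12. From concentric spheres to triples of points

*Proof of Theorem 2.* Let $G=R^n$, so Lemma 12 holds with every $s_0$. Let $|a-x|\le t|b-x|$. If $a=x$ there is nothing to prove, and $b=x$ forces $a=x$. Otherwise put $s''=|a-x|$ and $s'=|b-x|$, so that $s''/s'\le t$, and
$$|f(a)-f(x)|\le L(x,s'')\le C_5\max(t^{1/K},t^K)\,l(x,s')\le C_5\max(t^{1/K},t^K)\,|f(b)-f(x)|.\qquad\square$$

*Proof of Theorem 1.* Normalize $x_0=0$, $r=1$, and let $s_0=(1-q)/5$. For $x\in B(0,q)$ we have $B(x,5s_0)\subset B(0,1)\subset G$, so Lemma 12 covers radii up to $s_0$. Points of $B(0,q)$ may be farther apart than $s_0$.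

**Step 1.** This step bounds $|f(a)-f(x)|$ for distant points by $L(x,s_0)$. Let $x,y\in B(0,q)$ with $|x-y|\le s_0$. Then $\overline B(y,s_0)\subset\overline B(x,2s_0)$, so $|f(w)-f(y)|\le|f(w)-f(x)|+|f(x)-f(y)|\le2L(x,2s_0)$ for $|w-y|\le s_0$. Lemma 10 at $x$ with the radii $s_0$ and $\frac32s_0$ gives $L(x,2s_0)\le L(x,\frac94s_0)\le C_1^2L(x,s_0)$. Hence
$$L(y,s_0)\le C_3L(x,s_0),\qquad C_3=2C_1^2 .$$
For arbitrary $x,a\in B(0,q)$, $|a-x|<2$, so there are points $x=z_0,\dots,z_k=a$ on the segment $[x,a]\subset B(0,q)$ with steps at most $s_0$ and $k=\lceil2/s_0\rceil$. Then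
$$|f(a)-f(x)|\le\sum_{i<k}L(z_i,s_0)\le\sum_{i<k}C_3^i\,L(x,s_0)\le Q\,L(x,s_0),\qquad Q=kC_3^k\ge1, \tag{18}$$
and $Q$ depends only on $K$ and $q$.

**Step 2.** This step truncates the two distances at $s_0$. Let $a,b,x\in B(0,q)$ with $|a-x|\le t|b-x|$; as before we may assume $a\ne x\ne b$. Put $s'=\min(|b-x|,s_0)$ and $s''=\min(|a-x|,s_0)$. Then $|f(a)-f(x)|\le Q\,L(x,s'')$: by (18) if $|a-x|>s_0$, and by the definition of $L$ and $Q\ge1$ otherwise. Since $|b-x|\ge s'$, fact 2 of Section 3 gives $|f(b)-f(x)|\ge l(x,s')$.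

**Step 3.** This step compares $s''$ with $s'$. If $|b-x|\le s_0$, then $s''\le|a-x|\le ts'$. If $|b-x|>s_0$, then $s'=s_0$ and $s''\le t|b-x|\le2t=\frac2{s_0}ts'$. Since $\frac2{s_0}=\frac{10}{1-q}\ge1$, in all cases $s''\le\frac{10}{1-q}\,t\,s'$. For $M\ge1$ we have $\max((Mt)^{1/K},(Mt)^K)\le M^K\max(t^{1/K},t^K)$, so Lemma 12 gives
$$|f(a)-f(x)|\le Q\,C_5\Big(\frac{10}{1-q}\Big)^K\max(t^{1/K},t^K)\,|f(b)-f(x)|.\qquad\square$$

## 13. Almost everywhere bounds, inverse maps, and the converse

**Remark 13.** After Section 4, the proofs used only that $f\in Q_K$.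

**Proposition 14.**

1. Theorems 1 and 2 hold if $H(\cdot,f)$ is bounded on $G$ by any finite constant whatsoever (possibly depending on $n$ and $f$), while $H(x,f)\le K$ only for almost every $x$.
2. They also hold for $f^{-1}$ with the same $K$ whenever $f$ is $K$-quasiconformal.
3. Under the hypothesis of part 1, $H(x,f)\le H_1(K)$ and $H(y,f^{-1})\le H_1(K)$ at every point, with no dependence on $n$.

*Proof.* Under the hypothesis of part 1, Väisälä's results give the regularity of $f$ and $f^{-1}$, since only boundedness of $H(\cdot,f)$ is needed for it. The identity $H(x,f)=|f'(x)|/\ell(f'(x))$ at a.e. $x$ gives $|f'|\le K\ell(f')$ a.e. So $f\in Q_K$, and Remark 13 proves part 1. Part 2 holds because $Q_K$ is closed under inversion. For part 3 apply Lemma 11 to $f$ and to $f^{-1}$, both in $Q_K$, at each point and all small radii. $\square$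

**Proposition 15 (converse).** If $f:G\to G'$ is a homeomorphism and every $x\in G$ has a ball $B(x,r_x)\subset G$ on which $f$ is $\eta$-quasisymmetric, then $f$ is $\eta(1)$-quasiconformal.

*Proof.* If $|y-x|=|y'-x|=r<r_x$, then $t=1$ gives $|f(y)-f(x)|\le\eta(1)|f(y')-f(x)|$. So $L(x,f,r)\le\eta(1)\,l(x,f,r)$ for $r<r_x$, and $H(x,f)\le\eta(1)$. $\square$

Together with Theorem 1: for any fixed $q\in(0,1)$, metric quasiconformality of $f:G\to G'$ and quasisymmetry on the balls $B(x,qr)$ with $B(x,r)\subset G$ are equivalent, with $K$ and $\eta$ quantitatively related independently of the dimension.
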